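
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}

\title{The smallest pole of the generating function of trees of bounded width}


\begin{abstract}
In a simple variety of rooted plane trees, the generating function of the trees of width at most $k$ is rational. We show that the smallest positive root $\rho_k$ of its denominator satisfies $\rho_k=\rho+c\,k^{-2}+o(k^{-2})$, where $\rho$ is the radius of convergence of the generating function of all trees and $c>0$ is explicit. This answers a question posed in \emph{Analytic Combinatorics}. We also determine the next term: it is of order $k^{-5/2}$, and its coefficient contains $\zeta(1/2)$. The proof compares the transfer matrix with exact harmonic functions of a weighted critical branching process. The second term comes from the overshoot of a Gaussian random walk over a barrier.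
\end{abstract}

\section{The question and the answer}

\subsection{Trees of bounded width}

Let $\phi(u)=\sum_{j\ge0}\phi_ju^j$ be a power series with nonnegative coefficients and $\phi_0\ne0$, not of the form $\phi_0+\phi_1u$. Give each node with $j$ children of a rooted plane tree the weight $\phi_j$, and let $z$ mark nodes. The generating function of all trees satisfies $Y(z)=z\,\phi(Y(z))$. We assume that the characteristic equation $\tau\phi'(\tau)=\phi(\tau)$ has a positive solution $\tau$ strictly inside the disc of convergence of $\phi$. Then $Y$ has radius of convergence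
\[
\rho=\frac{\tau}{\phi(\tau)} .
\]

The \emph{width} of a tree is the maximum number of nodes on a level. Fix $k\ge1$ and let $T=T^{[k]}(z)$ be the $k\times k$ matrix with entries
\[
T_{\ell,j}=z^j[u^j]\phi(u)^\ell,\qquad 1\le \ell,j\le k .
\]
The entry $T_{\ell,j}$ is the total weight of all ways in which the $\ell$ nodes of one level have $j$ children altogether, the new nodes being marked by $z$. Hence $z^\ell(T^h)_{\ell,j}\phi_0^j$ is the generating function of forests of $\ell$ trees of height $h$ and width at most $k$ with $j$ nodes on level $h$: those last $j$ nodes are leaves. Summing over $h$ and $j$ with $\ell=1$ gives the generating function of the trees of width at most $k$,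
\begin{equation}\label{eq:Yk}
Y^{[k]}(z)=z\sum_{h\ge0}\bigl(T^h(\phi_0,\phi_0^2,\dots,\phi_0^k)^t\bigr)_1
=(z,0,\dots,0)(I-T)^{-1}(\phi_0,\phi_0^2,\dots,\phi_0^k)^t .
\end{equation}
Since $T(0)=0$, the sum is a well-defined power series, the polynomial $\det(I-T)$ is not zero, and $Y^{[k]}$ is a rational function that is analytic at $0$.

For $k=1$ the trees are paths and $Y^{[1]}(z)=\phi_0z/(1-\phi_1z)$. Its denominator has the root $1/\phi_1$ if $\phi_1>0$, and no root if $\phi_1=0$. For general Catalan trees, $\phi(u)=1/(1-u)$, one has $T_{\ell,j}=z^j\binom{\ell+j-1}{j}$ and $\tau=\frac12$, $\rho=\frac14$. For $k=2$,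
\[
T=\begin{pmatrix} z&z^2\\ 2z&3z^2\end{pmatrix},\qquad \det(I-T)=1-z-3z^2+z^3 .
\]
This cubic decreases on $[0,\frac12]$ from $1$ to $-\frac18$ and is positive at $\frac14$, so its smallest positive root lies between $\frac14$ and $\frac12$. As $k$ grows, more trees are admitted, and one expects the smallest root to decrease to $\rho$. At what rate? The question posed in \cite{AC}, for aperiodic $\phi$ (that is, $\phi(u)$ is not $g(u^d)$ with $d\ge2$), is whether
\[
\rho_k=\rho+\frac{c}{k^2}+o(k^{-2})\qquad\text{for some } c>0,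
\]
where $\rho_k$ is the smallest positive root of the denominator of $Y^{[k]}$.

A rational function has many denominators, and $\det(I-T)$ might have factors that cancel in $Y^{[k]}$. We therefore allow every choice. Let $V$ be any polynomial that divides $\det(I-T^{[k]}(z))$ and for which $VY^{[k]}$ is a polynomial. Both $\det(I-T)$ and the reduced denominator are examples. We let $\rho_k$ be the smallest positive root of $V$. All results hold for every such $V$, and the existence of $\rho_k$ for large $k$ is part of each statement. (By the case $k=1$, $\phi_1=0$, it can fail for small $k$.)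

\subsection{Results}

Put
\[
\sigma^2=\frac{\tau^2\phi''(\tau)}{\phi(\tau)},\qquad
c=\frac{\pi^2\sigma^2}{2}\,\rho=\frac{\pi^2\tau^3\phi''(\tau)}{2\,\phi(\tau)^2}.
\]
Some $\phi_j$ with $j\ge2$ is nonzero, so $\sigma^2>0$ and $c>0$; let $\sigma>0$. The assumptions are those made on $\phi$ and $\tau$ above; aperiodicity is not assumed.

\begin{theorem}\label{thm:main}
For all large $k$ the root $\rho_k$ exists, for every admissible $V$, and
\[
\rho_k=\rho+\frac{c}{k^2}+O\bigl(k^{-5/2}\log k\bigr).
\]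
\end{theorem}

So the assertion in the question is true.

\begin{theorem}\label{thm:second}
Let $\beta=-\zeta(1/2)/\sqrt{2\pi}=0.5826\ldots$. For every $\delta>0$,
\[
\rho_k=\rho\Bigl(1+\frac{\pi^2\sigma^2}{2k^2}-\frac{\beta\,\pi^2\sigma^3}{k^{5/2}}+O(k^{-3+\delta})\Bigr),
\]
again for every admissible $V$.
\end{theorem}

Theorem~\ref{thm:second} contains Theorem~\ref{thm:main} and shows that the true error there is of exact order $k^{-5/2}$, since $\rho_k-\rho-ck^{-2}\sim-\rho\beta\pi^2\sigma^3k^{-5/2}$ and $\beta>0$. But Theorem~\ref{thm:main} answers the question and has a much shorter proof, which we give first (Sections~\ref{sec:gw}--\ref{sec:main}). Sections~\ref{sec:gauss}--\ref{sec:second} prove Theorem~\ref{thm:second}. For Catalan trees $\sigma^2=2$, $c=\pi^2/4$, and for every $\delta>0$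
\[
\rho_k=\frac14+\frac{\pi^2}{4k^2}+\frac{\zeta(1/2)\,\pi^{3/2}}{2\,k^{5/2}}+O(k^{-3+\delta}).
\]

\subsection{Why $k^{-2}$, and why this constant}\label{sec:heur}

After a rescaling by powers of $\phi(\tau)$, the matrix $T$ at $z=s\rho$ has entries $s^j\,\mathbb P(S_\ell=j)$, where $S_\ell$ is a sum of $\ell$ independent variables of mean $1$ and variance $\sigma^2$. The critical value of $s$ should be the one at which this matrix has a positive eigenvector $f$ with eigenvalue $1$. If $f$ varies on the scale $k$ and $\log s$ is small, then a Taylor expansion gives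
\[
\mathbb E\bigl[s^{S_\ell}f(S_\ell)\bigr]\approx f(\ell)+\ell\log s\,f(\ell)+\tfrac12\sigma^2\ell f''(\ell).
\]
Both corrections carry the factor $\ell$: the weight because $z$ marks nodes, the variance because siblings are independent. The factor cancels, and the eigenvector equation becomes $f''=-(2\log s/\sigma^2)f$. The level sizes $0$ and those above $k$ are excluded from the matrix, which suggests $f(0)=f(k)=0$. Then the positive solution is $\sin(\pi\ell/k)$, and $\log s=\pi^2\sigma^2/(2k^2)$. This is the claimed first term.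

What needs care is the boundary condition at $k$. The process does not stop at $k$; it jumps over $k$, and near $k$ its jumps have standard deviation about $\sigma\sqrt k$. So this argument locates the zero of $f$ only up to order $\sqrt k$, which is a relative error $k^{-1/2}$. Two ideas make the heuristic rigorous. First, the Taylor expansion can be replaced by an \emph{exact} identity for functions $r^\ell\sin\theta\ell$. Second, comparison with such functions needs only inequalities, so it suffices to place the zero slightly too early or slightly too late. For the second term we must find the effective position of the zero. It turns out to be $k+\beta\sigma\sqrt k$, where $\beta$ is the limiting mean overshoot of a standard Gaussian walk.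

\subsection{Where the hypotheses enter}

The condition $\phi_0\ne0$ makes the vector on the right of \eqref{eq:Yk} strictly positive; this is used in Lemma~\ref{lem:criteria}(b). Nonlinearity of $\phi$ gives $\sigma^2>0$. (If $\phi=\phi_0+\phi_1u$, the characteristic equation has no solution, all trees are paths, and $Y^{[k]}$ does not depend on $k$.) The position of $\tau$ strictly inside the disc of convergence gives exponential moments. They are used for the tail bounds, and without them the functions in Lemma~\ref{lem:harm} need not make sense. Aperiodicity is never used, so both theorems hold also, for example, for $\phi(u)=1+u^2$.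

\medskip
\noindent\textbf{Conventions.} $C,c_1,c_2,\dots$ are positive constants depending only on $\phi$ and, in Sections~\ref{sec:approx} and~\ref{sec:second}, on $\delta$; $C$ may change from line to line, and implied constants in $O(\cdot)$ are of the same kind. ``For large $k$'' means for $k\ge k_0$ with such a constant $k_0$. We write $\mathbb E[Z;A]=\mathbb E[Z1_A]$. The letter $\mathrm i$ is reserved for $\sqrt{-1}$.

\section{A critical branching process and two comparison criteria}\label{sec:gw}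

Put $p_j=\phi_j\tau^j/\phi(\tau)$. This is a probability distribution; let $\xi$ have this law. Then $\mathbb E\xi=\tau\phi'(\tau)/\phi(\tau)=1$, so $\operatorname{Var}\xi=\mathbb E\,\xi(\xi-1)=\sigma^2$. Let $G(u)=\mathbb E u^\xi=\phi(\tau u)/\phi(\tau)$, which is analytic in a disc of radius greater than $1$, and let $S_\ell$ be the sum of $\ell$ independent copies of $\xi$. Then $[u^j]\phi(u)^\ell=\phi(\tau)^\ell\tau^{-j}\mathbb P(S_\ell=j)$. With $z=s\rho=s\tau/\phi(\tau)$,
\[
T_{\ell,j}=\phi(\tau)^\ell\;s^j\,\mathbb P(S_\ell=j)\;\phi(\tau)^{-j}.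
\]
So $T=DQ_sD^{-1}$ with $D=\operatorname{diag}(\phi(\tau)^\ell)_{1\le\ell\le k}$ and
\[
(Q_s)_{\ell,j}=s^j\,\mathbb P(S_\ell=j),\qquad
(Q_sv)(\ell)=\mathbb E\bigl[s^{S_\ell}v(S_\ell);\,1\le S_\ell\le k\bigr]
\]
for functions $v$ on $\{1,\dots,k\}$. Moreover $D^{-1}(\phi_0,\dots,\phi_0^k)^t=(p_0,\dots,p_0^k)^t$ is strictly positive. Since all column indices are at least $1$, we have entrywise
\begin{equation}\label{eq:mono}
Q_{s'}\le\frac{s'}{s}\,Q_s\qquad(0<s'\le s).
\end{equation}

We never compute eigenvectors of $Q_s$. A positive function that is almost superharmonic bounds $\rho_k$ from below, and one that is almost subharmonic bounds it from above. Perron--Frobenius theory for irreducible matrices would not do directly, since $Q_s$ can be reducible (for $\phi=1+u^2$ all odd columns vanish) and since we also want the root to survive cancellation.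

\begin{lemma}\label{lem:criteria}
Let $v>0$ on $\{1,\dots,k\}$, $s>0$ and $0\le\epsilon<1$.
\begin{enumerate}
\item[(a)] If $Q_sv\le(1+\epsilon)v$, then every positive root of $\det(I-T)$ is at least $\rho s/(1+\epsilon)$. In particular $\rho_k\ge\rho s/(1+\epsilon)$ if $\rho_k$ exists.
\item[(b)] If $Q_sv\ge(1-\epsilon)v$, then $\rho_k$ exists and $\rho_k\le\rho s/(1-\epsilon)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $0<s'<s/(1+\epsilon)$. By \eqref{eq:mono}, $Q_{s'}v\le\vartheta v$ with $\vartheta=(s'/s)(1+\epsilon)<1$. Since $v>0$, the nonnegative matrix $Q_{s'}$ has norm at most $\vartheta$ with respect to $\|x\|=\max_\ell|x(\ell)|/v(\ell)$. So its spectral radius is less than $1$, and $\det(I-T(\rho s'))=\det(I-Q_{s'})\ne0$. This proves the first claim, and the second follows because the roots of $V$ are roots of $\det(I-T)$.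

(b) Put $s'=s/(1-\epsilon)\ge s$. By \eqref{eq:mono}, $Q_{s'}v\ge(s'/s)Q_sv\ge v$, and hence $Q_{s'}^hv\ge v$ for all $h\ge0$. Choose $m>0$ with $p_0^j\ge m\,v(j)$ for $1\le j\le k$. The middle expression in \eqref{eq:Yk} is a power series with nonnegative coefficients, and at $z=\rho s'$ its value is
\[
z\,\phi(\tau)\sum_{h\ge0}\bigl(Q_{s'}^h(p_0,\dots,p_0^k)^t\bigr)_1\ \ge\ z\,\phi(\tau)\,m\sum_{h\ge0}(Q_{s'}^hv)(1)\ \ge\ z\,\phi(\tau)\,m\sum_{h\ge0}v(1)=\infty .
\]
So the radius of convergence $R_k$ of $Y^{[k]}$ is at most $\rho s'$, and $R_k>0$ because $Y^{[k]}$ is analytic at $0$. By Pringsheim's theorem a power series with nonnegative coefficients and finite radius of convergence $R$ is singular at the point $R$. The rational function $Y^{[k]}$ therefore has a pole at $R_k$. As $VY^{[k]}$ is a polynomial, $V(R_k)=0$. Thus $V$, which is not the zero polynomial, has a positive root, and its smallest one satisfies $\rho_k\le R_k\le\rho s'$.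
\end{proof}

\section{Exact harmonic functions}\label{sec:harm}

\subsection{Catalan trees by hand}

We first outline the argument in a case where everything is explicit. Let $\phi(u)=1/(1-u)$. Then $\tau=\frac12$, $p_j=2^{-j-1}$, $G(u)=1/(2-u)$ and $\mathbb E\,u^{S_\ell}=(2-u)^{-\ell}$ for $|u|<2$. We look for $s$ and $y$ with $G(sy)=y$, because then $\mathbb E[s^{S_\ell}y^{S_\ell}]=y^\ell$ for \emph{all} $\ell$ at once. Take $0<\theta<\pi/3$ and
\[
s=\frac1{\cos^2\theta},\qquad y=\cos\theta\,e^{\mathrm i\theta}.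
\]
Then $|sy|=1/\cos\theta<2$. Also $sy=1+\mathrm i\tan\theta$ and $2-sy=1-\mathrm i\tan\theta=e^{-\mathrm i\theta}/\cos\theta$, so $1/(2-sy)=y$ as required. Taking imaginary parts,
\[
\mathbb E\bigl[s^{S_\ell}f(S_\ell)\bigr]=f(\ell),\qquad f(j)=\cos^j\theta\,\sin j\theta .
\]

The matrix $Q_s$ omits the terms with $S_\ell>k$. (The term $S_\ell=0$ is harmless because $f(0)=0$.) Choose $\theta=\pi/(k+1)$. Then $f>0$ on $\{1,\dots,k\}$, while $f(j)\le0$ for $k+1\le j\le2k+2$. Dropping these terms can only help the inequality $Q_sf\ge f$. Larger values of $j$ contribute an exponentially small amount. So Lemma~\ref{lem:criteria}(b) gives, up to an exponentially small error,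
\[
\rho_k\ \le\ \rho s=\frac1{4\cos^2(\pi/(k+1))}=\frac14+\frac{\pi^2}{4k^2}+O(k^{-3}).
\]
For a lower bound we place the zero $\pi/\theta$ so far beyond $k$ that jumps past it are negligible; then the omitted terms are essentially nonnegative and $Q_sf\le f$ up to a small error. Apart from the estimates of the small errors, this is the whole proof of Theorem~\ref{thm:main} for Catalan trees. Note that $|sy|>1$ here, so convergence beyond the closed unit disc is needed.

\subsection{The general case}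

Let $K(\omega)=\log G(e^\omega)$, analytic near $0$ with $K(\omega)=\omega+\frac{\sigma^2}2\omega^2+O(\omega^3)$, and put $L(\omega)=K(\omega)-\omega$. With $y=e^{\omega-\lambda}$ and $s=e^\lambda$ the equation $G(sy)=y$ is satisfied if $L(\omega)=-\lambda$. Since $s$ must be real, we need a curve on which $L$ is real, other than the real axis.

\begin{lemma}\label{lem:harm}
There are $\theta_0>0$ and even real-analytic functions $\alpha,\lambda$ on $(-\theta_0,\theta_0)$ with
\[
\alpha(\theta)=O(\theta^2),\qquad \lambda(\theta)=\tfrac{\sigma^2}2\theta^2+O(\theta^4),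
\]
such that $\omega=\alpha(\theta)+\mathrm i\theta$ satisfies $K(\omega)=\omega-\lambda(\theta)$. With $s=e^\lambda$, $r=e^{\alpha-\lambda}$ and $f(j)=r^j\sin(\theta j)$,
\begin{equation}\label{eq:harm}
\mathbb E\bigl[s^{S_\ell}f(S_\ell)\bigr]=f(\ell)\qquad(\ell\ge0).
\end{equation}
\end{lemma}

\begin{proof}
$L$ is real on the real axis, so $\operatorname{Im}L(\alpha+\mathrm i\theta)$ is odd in $\theta$, and $F(\alpha,\theta)=\theta^{-1}\operatorname{Im}L(\alpha+\mathrm i\theta)$ extends to a real-analytic function near $(0,0)$, even in $\theta$, with $F(\alpha,0)=L'(\alpha)$. Hence $F(0,0)=0$ and $\partial_\alpha F(0,0)=L''(0)=\sigma^2\ne0$. The implicit function theorem gives a unique small solution $\alpha(\theta)$ of $F(\alpha(\theta),\theta)=0$ with $\alpha(0)=0$. It is analytic, even by uniqueness, and so $O(\theta^2)$. Then $\lambda(\theta):=-L(\alpha+\mathrm i\theta)$ is real and analytic, and it is even because $L(\alpha-\mathrm i\theta)$ is the conjugate of the real number $L(\alpha+\mathrm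 i\theta)$. Taking real parts in $\lambda=-\frac{\sigma^2}2(\alpha+\mathrm i\theta)^2+O(|\theta|^3)$ gives $\lambda=\frac{\sigma^2}2\theta^2+O(|\theta|^3)$, and evenness improves the error to $O(\theta^4)$.

Let $y=e^{\omega-\lambda}=re^{\mathrm i\theta}$. Then $sy=e^\omega$ lies, for small $\theta_0$, in the disc of convergence of $G$, and
\[
\mathbb E\bigl[(sy)^{S_\ell}\bigr]=G(e^\omega)^\ell=\bigl(e^{K(\omega)}\bigr)^\ell=\bigl(e^{\omega-\lambda}\bigr)^\ell=y^\ell .
\]
Taking imaginary parts gives \eqref{eq:harm}.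
\end{proof}

From now on $k$ is so large that $\pi/k<\theta_0$, and $\theta=\pi/N$ with $N\in[k,2k]$. Here $N$ need not be an integer and is chosen later; $\alpha,\lambda,s,r,f$ belong to this $\theta$, and all constants below are uniform in $N$. Then
\begin{equation}\label{eq:params}
sr=e^\alpha,\qquad |\alpha|+|\lambda|+|\log r|\le C/k^2,\qquad f(0)=0,
\end{equation}
and the matrix $Q_s$ sees only the following defect: for $1\le\ell\le k$,
\begin{equation}\label{eq:defect}
(Q_sf)(\ell)=f(\ell)-\mathbb E\bigl[s^{S_\ell}f(S_\ell);\,S_\ell>k\bigr].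
\end{equation}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

\begin{lemma}\label{lem:tails}
There is $c_1>0$ such that for large $k$, all $N\in[k,2k]$, all $1\le\ell\le k$ and all $t\ge0$,
\[
\mathbb P(|S_\ell-\ell|\ge t)\le2e^{-c_1\min(t^2/k,\,t)},\qquad
\mathbb E\bigl[e^{|\alpha|S_\ell};\,S_\ell\ge\ell+t\bigr]\le C e^{-c_1\min(t^2/k,\,t)} .
\]
\end{lemma}

\begin{proof}
Choose $a_1>0$ with $|K(\omega)-\omega|\le\sigma^2\omega^2$ for real $|\omega|\le a_1$, and let $k$ be so large that $|\alpha|\le a_1/2$. For $0\le\omega\le a_1/2$,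
\[
\mathbb E\bigl[e^{|\alpha|S_\ell};S_\ell\ge\ell+t\bigr]\le e^{-\omega(\ell+t)}\,\mathbb Ee^{(\omega+|\alpha|)S_\ell}
\le\exp\bigl(-\omega t+|\alpha|\ell+\sigma^2(\omega+|\alpha|)^2\ell\bigr)\le C\exp(-\omega t+2\sigma^2\omega^2k),
\]
where the last step uses $(\omega+|\alpha|)^2\le2\omega^2+2\alpha^2$ and \eqref{eq:params}. Take $\omega=\min(a_1/2,\,t/(4\sigma^2k))$. If $\omega=t/(4\sigma^2k)$, the exponent is $-t^2/(8\sigma^2k)$. If $\omega=a_1/2<t/(4\sigma^2k)$, then $2\sigma^2\omega^2k\le\omega t/2$ and the exponent is at most $-\omega t/2=-a_1t/4$. For the first inequality use $\mathbb P(\pm(S_\ell-\ell)\ge t)\le e^{-\omega t}\,\mathbb Ee^{\pm\omega(S_\ell-\ell)}\le\exp(-\omega t+\sigma^2\omega^2k)$ with the same $\omega$.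
\end{proof}

\subsection{Upper bound: the zero at $k+1$}

Take $N=k+1$, and let $1\le\ell\le k$. Since $f(j)\le0$ for $k+1\le j\le2k+2$ and $s^j|f(j)|\le e^{\alpha j}$, \eqref{eq:defect} and Lemma~\ref{lem:tails} (with $t=2k+3-\ell\ge k$) give
\[
(Q_sf)(\ell)\ge f(\ell)-\mathbb E\bigl[e^{\alpha S_\ell};S_\ell\ge2k+3\bigr]\ge f(\ell)-Ce^{-c_1k}.
\]
On $\{1,\dots,k\}$ we have $r^\ell\ge\frac12$ for large $k$, so $f(\ell)\ge\frac12\sin\frac\pi{k+1}\ge\frac1{k+1}$. Hence $Q_sf\ge(1-\epsilon)f$ with $\epsilon=C(k+1)e^{-c_1k}$, and $\epsilon<1$ for large $k$. By Lemma~\ref{lem:criteria}(b), $\rho_k$ exists for large $k$ and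
\[
\rho_k\le\rho\,e^{\lambda(\pi/(k+1))}\bigl(1+O(ke^{-c_1k})\bigr)=\rho\Bigl(1+\frac{\pi^2\sigma^2}{2k^2}+O(k^{-3})\Bigr).
\]

\subsection{Lower bound: the zero at $k+\sqrt k\log k$}

Take $N=k+\sqrt k\log k$, and let $1\le\ell\le k$. Concavity of the sine on $[0,\frac\pi2]$ and symmetry about $\frac\pi2$ give $\sin\theta\ell\ge2\min(\ell,N-\ell)/N\ge1/k$ for large $k$. As $r^\ell\ge\frac12$, we get $f(\ell)\ge1/(2k)$. Since $f\ge0$ on $[0,N]$, \eqref{eq:defect} and Lemma~\ref{lem:tails} with $t=N-\ell\ge\sqrt k\log k$ give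
\[
(Q_sf)(\ell)\le f(\ell)+\mathbb E\bigl[e^{\alpha S_\ell};S_\ell\ge N\bigr]\le f(\ell)+Ce^{-c_1\log^2k}\le\bigl(1+2Cke^{-c_1\log^2k}\bigr)f(\ell).
\]
By Lemma~\ref{lem:criteria}(a),
\[
\rho_k\ge\rho\,e^{\lambda(\pi/(k+\sqrt k\log k))}\bigl(1-O(ke^{-c_1\log^2k})\bigr)=\rho\Bigl(1+\frac{\pi^2\sigma^2}{2k^2}-O(k^{-5/2}\log k)\Bigr).
\]
The two bounds prove Theorem~\ref{thm:main}. \qed

\medskip
The two positions of the zero differ by about $\sqrt k\log k$, and this gap is the source of the error term. To find the second term we must look at the process within distance of order $\sqrt k\log k$ of the barrier.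

\section{The boundary layer: a killed Gaussian walk}\label{sec:gauss}

Near $k$, one generation changes the level size by approximately a normal variable of standard deviation $\sigma\sqrt k$. So measure the distance to the barrier by $x=(k-\ell)/(\sigma\sqrt k)$. In this variable one step is close to $x\mapsto x-X$ with $X$ standard normal, killed when $x-X<0$, and the weight $s^{S_\ell}=1+O(1/k)$ is invisible. On this scale the function $f$ of Section~\ref{sec:harm} is nearly linear, proportional to $x+b$ with $b=(N-k)/(\sigma\sqrt k)$. But the linear function is not harmonic for the killed walk. Instead we use the positive harmonic function that is $x$ plus the mean overshoot; far from the barrier it is asymptotic to $x+\beta$. This suggests $N=k+\beta\sigma\sqrt k$. This section collects what we need about the Gaussian walk; Section~\ref{sec:second} glues the two pictures together.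

Let $X,X_1,X_2,\dots$ be independent standard normal variables with density $n$ and distribution function $\Phi$; put $\bar\Phi=1-\Phi$ and $W_m=X_1+\dots+X_m$. For $x\ge0$ let $m_x=\min\{m\ge1:W_m>x\}$, which is a.s.\ finite, and let $R_x=W_{m_x}-x>0$ be the overshoot. Put
\[
\mathcal D(x)=\mathbb E R_x,\qquad h(x)=x+\mathcal D(x),\qquad
(\mathcal Pv)(x)=\int_0^\infty n(x-y)v(y)\,dy=\mathbb E[v(x-X);X\le x]\quad(x\ge0).
\]

\begin{lemma}\label{lem:h}
There are $\eta\in(0,1]$ and $\beta=\lim_{x\to\infty}\mathcal D(x)$ such that $h=\mathcal Ph$, $h$ is $C^1$ on $[0,\infty)$, $\inf_{x\ge0}h(x)>0$, and for all $x\ge0$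
\[
|\mathcal D(x)-\beta|\le Ce^{-\eta x},\qquad |h'(x)-1|\le Ce^{-\eta x}.
\]
\end{lemma}

\begin{proof}
\emph{Domination.} The hazard rate $n/\bar\Phi$ is increasing: its derivative is $n(n-x\bar\Phi)/\bar\Phi^2$, and $n(x)=\int_x^\infty un(u)\,du>x\bar\Phi(x)$. So $\log\bar\Phi$ is concave, and $\bar\Phi(y+t)/\bar\Phi(y)\le\bar\Phi(t)/\bar\Phi(0)=2\bar\Phi(t)$ for $y,t\ge0$. Summing over the time of exit and conditioning on the height $y=x-W_{m-1}\ge0$ just before it (with $W_0=0$),
\[
\mathbb P(R_x>t)=\sum_{m\ge1}\mathbb E\bigl[\bar\Phi(x-W_{m-1}+t);m_x\ge m\bigr]\le2\bar\Phi(t)\sum_{m\ge1}\mathbb E\bigl[\bar\Phi(x-W_{m-1});m_x\ge m\bigr]=2\bar\Phi(t).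
\]
Thus $R_x$ is stochastically dominated by $|X|$, and $\mathcal D\le\sqrt{2/\pi}<1$.

\emph{Harmonicity.} Decomposing at the first step, $\mathcal D(x)=\mathbb E[\mathcal D(x-X);X\le x]-\mathbb E[x-X;X>x]$. Adding $x=\mathbb E[x-X]$ gives $h=\mathcal Ph$.

\emph{Minorization.} Let $x\ge1$ and call $x-W_m$ the height. The first height below $1$ is distributed as $1-R_{x-1}$, and $\mathbb P(R_{x-1}\le1)\ge\mathbb P(|X|\le1)>\frac12$ by domination. On this event the height is some $p\in[0,1]$, and the next step lands at $-t$, $t\in[0,1]$, with density $n(p+t)\ge n(2)$. So the law of $R_x$ is at least $\kappa$ times Lebesgue measure on $[0,1]$, with $\kappa=n(2)/2$, for every $x\ge1$.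

\emph{Exponential convergence.} Two walks started far from the barrier thus have overshoot laws with a common part $\kappa\,\mathrm{Unif}[0,1]$, and we iterate this. Extend $\mathcal D$ by $\mathcal D(-t)=t$ for $t>0$, and let $M(y)=\sup_{a,a'\ge y}|\mathcal D(a)-\mathcal D(a')|$. This is nonincreasing, with $M(y)\le1$ for $y\ge0$ and $M(y)\le1+|y|$ for $y\le0$. Let $a\ge y\ge1$. The strong Markov property at the first passage below height $y-1\ge0$ gives
\[
\mathcal D(a)=\mathbb E\,\mathcal D(y-1-R_{a-y+1}),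
\]
where the extension of $\mathcal D$ accounts for the case that the walk has already left $[0,\infty)$. Since $a-y+1\ge1$, the law of $R_{a-y+1}$ is $\kappa\,\mathrm{Unif}[0,1]+(1-\kappa)\nu_a$ with a probability measure $\nu_a$ on $(0,\infty)$, which depends also on $y$. For $a,a'\ge y$ the uniform parts cancel, and
\[
|\mathcal D(a)-\mathcal D(a')|\le(1-\kappa)\iint M\bigl(y-1-\max(t,t')\bigr)\,\nu_a(dt)\,\nu_{a'}(dt').
\]
Let $\psi(\eta)=\mathbb Ee^{\eta|X|}-1$, which tends to $0$ as $\eta\to0$. By domination, $(1-\kappa)\int e^{\eta t}\nu_a(dt)\le\mathbb Ee^{\eta|X|}-\kappa=1-\kappa+\psi(\eta)$. As $e^{\eta\max(t,t')}\le e^{\eta t}+e^{\eta t'}-1$,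
\[
(1-\kappa)\iint e^{\eta\max(t,t')}\,\nu_a(dt)\,\nu_{a'}(dt')\le2(1-\kappa+\psi(\eta))-(1-\kappa)=1-\kappa+2\psi(\eta).
\]
Choose $\eta\in(0,1]$ with $e^\eta(1-\kappa+2\psi(\eta))\le1$, and $C_0$ with $M(y)\le C_0e^{-\eta y}$ for all $y\le1$. If this bound holds for all arguments up to some $y_0\ge1$, then for $y\in(y_0,y_0+1]$
\[
M(y)\le C_0e^{-\eta(y-1)}\bigl(1-\kappa+2\psi(\eta)\bigr)\le C_0e^{-\eta y}.
\]
By induction it holds for all $y$. Hence $\beta$ exists and $|\mathcal D(x)-\beta|\le M(x)\le C_0e^{-\eta x}$ for $x\ge0$.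

\emph{Smoothness.} Since $0\le h(y)\le y+1$, differentiation under the integral in $h=\mathcal Ph$ shows $h\in C^1$. Write $h(y)=y+\beta+(\mathcal D(y)-\beta)$. As $\mathbb E[X;X>x]=n(x)$,
\[
\mathcal P(\,\cdot+\beta)(x)=x+\beta-\mathbb E[x-X+\beta;X>x]=x+\beta-(x+\beta)\bar\Phi(x)+n(x),
\]
whose derivative is $1-\bar\Phi(x)+\beta n(x)$. The remaining part of $\mathcal Ph$ has derivative $\int_0^\infty n'(x-y)(\mathcal D(y)-\beta)\,dy$, which is at most $C_0e^{-\eta x}\int|n'(v)|e^{\eta v}dv$ in absolute value. So $|h'(x)-1|\le Ce^{-\eta x}$. Finally, $h$ is continuous, $h\ge\mathcal D>0$ and $h(x)\ge x$, so $\inf h>0$.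
\end{proof}

\begin{lemma}\label{lem:beta}
$\beta=-\zeta(1/2)/\sqrt{2\pi}$, and $\beta>0$.
\end{lemma}

\begin{proof}
We first express $\beta$ by moments of a ladder height and then compute these from the Baxter--Spitzer identity.

$R_0$ is the first ascending ladder height. It is dominated by $|X|$, so $\mu_m=\mathbb ER_0^m<\infty$. Decomposing at the first ladder epoch,
\[
\mathcal D(x)=\mathbb E(R_0-x)^++\int_{[0,x]}\mathcal D(x-y)\,\mathbb P(R_0\in dy).
\]
Multiply by $e^{-px}$, $p>0$, and integrate over $x\ge0$: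
\[
\bigl(1-\mathbb Ee^{-pR_0}\bigr)\int_0^\infty e^{-px}\mathcal D(x)\,dx=\int_0^\infty e^{-px}\,\mathbb E(R_0-x)^+\,dx .
\]
As $p\downarrow0$, $(1-\mathbb Ee^{-pR_0})/p\to\mu_1$; $p\int_0^\infty e^{-px}\mathcal D(x)\,dx\to\beta$ because $\mathcal D(x)\to\beta$; and the right side tends to $\int_0^\infty\mathbb E(R_0-x)^+dx=\mu_2/2$. Hence $\beta=\mu_2/(2\mu_1)>0$.

The Baxter--Spitzer identity \cite[Ch.~XII.7 and XVIII.3]{Feller} states that for $p>0$
\[
-\log\bigl(1-\mathbb Ee^{-pR_0}\bigr)=\sum_{m\ge1}\frac1m\,\mathbb E\bigl[e^{-pW_m};W_m>0\bigr]=\sum_{m\ge1}\frac1m\,g(p\sqrt m),\qquad g(v)=\int_0^\infty e^{-vx}n(x)\,dx .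
\]
Put $\gamma=g'$, so $\gamma(v)=-\int_0^\infty xe^{-vx}n(x)\,dx$. Then $\gamma(0)=-n(0)=-1/\sqrt{2\pi}$; $|\gamma(v)|\le C/(1+v^2)$; $\gamma'>0$ with $\int_0^\infty\gamma'=-\gamma(0)$; and $\int_0^\infty\gamma=-g(0)=-\frac12$. Differentiate the identity in $p$; the differentiated series converges locally uniformly on $(0,\infty)$ because of the bound on $\gamma$. On the left, from $\mathbb E[R_0e^{-pR_0}]=\mu_1-p\mu_2+O(p^2)$ and $1-\mathbb Ee^{-pR_0}=p\mu_1-\frac12p^2\mu_2+O(p^3)$,
\[
-\frac{\mathbb E[R_0e^{-pR_0}]}{1-\mathbb Ee^{-pR_0}}=-\frac1p+\frac{\mu_2}{2\mu_1}+O(p),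
\]
and the right side becomes $\sum_mm^{-1/2}\gamma(p\sqrt m)$. Compare this sum with $\int_0^\infty t^{-1/2}\gamma(p\sqrt t)\,dt=\frac2p\int_0^\infty\gamma=-\frac1p$. Let $Z(t)=\sum_{m\le t}m^{-1/2}-2\sqrt t$. It is bounded on $(0,\infty)$, $Z(0+)=0$, and $Z(t)\to\zeta(\frac12)$ as $t\to\infty$. Integrating by parts and substituting $t=v^2/p^2$,
\[
\sum_{m\ge1}m^{-1/2}\gamma(p\sqrt m)+\frac1p=\int_0^\infty\gamma(p\sqrt t)\,dZ(t)=-\int_0^\infty Z(v^2/p^2)\,\gamma'(v)\,dv\ \longrightarrow\ \zeta(\tfrac12)\,\gamma(0)\qquad(p\downarrow0)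
\]
by dominated convergence. Comparing the two sides, $\beta=\mu_2/(2\mu_1)=\zeta(\frac12)\gamma(0)$.
\end{proof}

The function $h$ is exactly harmonic and leaves no room for the error of the Gaussian approximation. The next function is strictly superharmonic and supplies the room. Its defect must decay no faster than $e^{-\eta x}$, the rate at which the errors will decay.

\begin{lemma}\label{lem:q}
With $\eta$ from Lemma~\ref{lem:h} there are $a\in(0,\frac12]$ and $\delta_0>0$ such that $q(x)=1-ae^{-\eta x}$ satisfies $q-\mathcal Pq\ge\delta_0e^{-\eta x}$ on $[0,\infty)$.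
\end{lemma}

\begin{proof}
Since $\mathbb E[e^{\eta X};X\le x]=e^{\eta^2/2}\Phi(x-\eta)$, we have $\mathcal Pq(x)=\Phi(x)-ae^{-\eta x}e^{\eta^2/2}\Phi(x-\eta)$ and
\[
q(x)-\mathcal Pq(x)=\bar\Phi(x)+ae^{-\eta x}\bigl(e^{\eta^2/2}\Phi(x-\eta)-1\bigr).
\]
The bracket is at least $-1$ and tends to $e^{\eta^2/2}-1>0$. Choose $x_*>0$ such that it is at least $\frac12(e^{\eta^2/2}-1)$ for $x\ge x_*$, and put $a=\min(\frac12,\frac12\bar\Phi(x_*))$. On $[0,x_*]$ the expression is at least $\bar\Phi(x_*)-a\ge\frac12\bar\Phi(x_*)$. On $[x_*,\infty)$ it is at least $\frac a2(e^{\eta^2/2}-1)e^{-\eta x}$. So $\delta_0=\min\bigl(\frac12\bar\Phi(x_*),\frac a2(e^{\eta^2/2}-1)\bigr)$ will do.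
\end{proof}

\section{Gaussian approximation of one step}\label{sec:approx}

Fix $\delta\in(0,\frac12)$; for larger $\delta$ Theorem~\ref{thm:second} is weaker. For integers $j\ge0$ and $1\le\ell\le k$ put
\[
x_j=\frac{k-j}{\sigma\sqrt k},\qquad U_\ell=\frac{S_\ell-\ell}{\sigma\sqrt k},\qquad\text{so that}\quad x_{S_\ell}=x_\ell-U_\ell .
\]
By Lemma~\ref{lem:tails}, $\mathbb P(|U_\ell|\ge t)\le2e^{-c_2\min(t^2,\,t\sqrt k)}$. Hence, for large $k$ and all $1\le\ell\le k$,
\begin{equation}\label{eq:Utail}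
\mathbb P(|U_\ell|\ge t)\le Ce^{-2t}\quad(t\ge0),\qquad \mathbb Ee^{\eta U_\ell}\le C .
\end{equation}

Let $\Delta_\ell(t)=\mathbb P(U_\ell\le t)-\Phi(t)$. We need this to be small both in $k$ and in $t$, and we interpolate between two bounds. Let $k/2\le\ell\le k$. The Berry--Esseen theorem states that $(S_\ell-\ell)/(\sigma\sqrt\ell)$ has a distribution function within $C\ell^{-1/2}$ of $\Phi$, uniformly. So $|\mathbb P(U_\ell\le t)-\Phi(t\sqrt{k/\ell})|\le Ck^{-1/2}$. Moreover, as $|t|n(t)\le1$,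
\[
|\Phi(t\sqrt{k/\ell})-\Phi(t)|\le\sqrt{k/\ell}-1\le\frac{k-\ell}\ell\le2\sigma x_\ell k^{-1/2}.
\]
Thus $|\Delta_\ell(t)|\le Ck^{-1/2}(1+x_\ell)$. On the other hand the tail bounds for $U_\ell$ and $X$ give $|\Delta_\ell(t)|\le Ce^{-c_3\min(t^2,|t|\sqrt k)}$. Raising the first bound to the power $1-\delta$ and the second to the power $\delta$ and multiplying, we obtain
\begin{equation}\label{eq:Delta}
|\Delta_\ell(t)|\le Ck^{-1/2+\delta/2}(1+x_\ell)e^{-2|t|}\qquad(k/2\le\ell\le k,\ t\in\mathbb R,\ k\text{ large}),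
\end{equation}
because $c_3\delta\min(t^2,|t|\sqrt k)\ge2|t|-C$ for large $k$.

\section{Proof of Theorem~\ref{thm:second}}\label{sec:second}

\subsection{The test functions}

Let $\varepsilon=k^{-1/2+\delta}$. Choose a sign $\pm$, to be kept throughout, and put
\[
b=\beta\pm\varepsilon,\qquad N=k+b\sigma\sqrt k,\qquad\theta=\frac\pi N,\qquad A=\theta\sigma\sqrt k,
\]
with $s,r,\alpha,f$ as in Lemma~\ref{lem:harm}. For large $k$, $N\in[k,2k]$ because $\beta>0$ and $\varepsilon\to0$, and $A$ is of order $k^{-1/2}$. Since $\theta N=\pi$ and $\theta(N-j)=A(x_j+b)$,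
\begin{equation}\label{eq:fx}
f(j)=r^j\sin\bigl(A(x_j+b)\bigr).
\end{equation}
Near the barrier this is approximately $A(x_j+b)$. We want $A\,H(x_j)$ instead, with
\[
H=h\pm\varepsilon q,\qquad H-\mathcal PH=\pm\varepsilon(q-\mathcal Pq).
\]
The value $b=\beta\pm\varepsilon$ was chosen so that $H(x)-(x+b)\to0$ as $x\to\infty$. So we add to $f$ a correction that lives near the barrier:
\[
w(x)=H(x)-x-b=\mathcal D(x)-\beta\pm\varepsilon(q(x)-1)\quad(x\ge0),\qquad g(\ell)=f(\ell)+A\,w(x_\ell)\quad(1\le\ell\le k).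
\]
By Lemma~\ref{lem:h} and the definition of $q$, $|w(x)|+|w'(x)|\le Ce^{-\eta x}$.

From $H=x+b+w$ and $\mathcal P(\,\cdot+b)(x)=x+b-\mathbb E[x-X+b;X>x]$,
\[
(H-\mathcal PH)(x)=w(x)-\mathcal Pw(x)+\mathbb E[x-X+b;X>x].
\]
Fix $\ell$ and write $x=x_\ell$, $S=S_\ell$, $U=U_\ell$. By \eqref{eq:defect},
\begin{equation}\label{eq:raw}
(Q_sg-g)(\ell)=-\mathbb E[s^Sf(S);S>k]+A\bigl\{\mathbb E[s^Sw(x_S);1\le S\le k]-w(x)\bigr\},
\end{equation}
and therefore
\begin{equation}\label{eq:split}
\begin{aligned}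
A^{-1}(Q_sg-g)(\ell)&=-(H-\mathcal PH)(x)+\mathrm{Err}_1+\mathrm{Err}_2,\\
\mathrm{Err}_1&=\mathbb E[x-X+b;X>x]-A^{-1}\mathbb E[s^Sf(S);S>k],\\
\mathrm{Err}_2&=\mathbb E[s^Sw(x_S);1\le S\le k]-\mathcal Pw(x).
\end{aligned}
\end{equation}
The main term $-(H-\mathcal PH)=\mp\varepsilon(q-\mathcal Pq)$ has a definite sign and, by Lemma~\ref{lem:q}, size at least $\varepsilon\delta_0e^{-\eta x}$. We show that it dominates the errors near the barrier. Far from the barrier everything but the identity \eqref{eq:harm} is negligible. Put $B=20/\eta$. All estimates are uniform in $\ell$ within the stated range.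

\subsection{Near the barrier: $0\le x_\ell\le B\log k$}\label{sec:near}

Here $\ell\ge k/2$ for large $k$, and $e^{-\eta x}\ge k^{-20}$, so terms that are exponentially small in $k$ are $O(k^{-1}e^{-\eta x})$.

\emph{Bound for $\mathrm{Err}_1$.} By \eqref{eq:fx} and $sr=e^\alpha$, $s^Sf(S)=e^{\alpha S}\sin(A(x-U+b))$. On $S\le4k$ we have $e^{\alpha S}=1+O(1/k)$. From $|\sin v-v|\le|v|^3/6$ and $A^2=O(1/k)$,
\[
A^{-1}s^Sf(S)=(x-U+b)+O\bigl(k^{-1}(1+|x-U+b|^3)\bigr)\qquad(S\le4k).
\]
The event $S>4k$ contributes at most $A^{-1}\mathbb E[e^{\alpha S};S>4k]\le Ce^{-c_4k}$ to $A^{-1}\mathbb E[s^Sf(S);S>k]$, by Lemma~\ref{lem:tails}. Its contribution to $\mathbb E[x-U+b;S>k]$ is, by the Cauchy--Schwarz inequality, at most $(\mathbb E(x-U+b)^2)^{1/2}\,\mathbb P(S>4k)^{1/2}\le Ce^{-c_4k}$, with a smaller $c_4$ if necessary, because the first factor is $O(1+\log k)$. Note that $\{S>k\}=\{U>x\}$, and that on this event $|x-U+b|\le U+C$. Since $(1+U)^3\le Ce^{U/2}$ for $U\ge0$ and $\eta\le1$, \eqref{eq:Utail}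 gives
\[
\mathbb E[1+|x-U+b|^3;U>x]\le C\,\mathbb E[e^{U/2};U>x]\le Ce^{-\eta x}\,\mathbb E[e^{(\eta+1/2)U};U>0]\le Ce^{-\eta x}.
\]
Hence
\[
A^{-1}\mathbb E[s^Sf(S);S>k]=\mathbb E[x-U+b;U>x]+O(k^{-1}e^{-\eta x}).
\]
Finally $\mathbb E[x-U+b;U>x]=b\,\mathbb P(U>x)-\int_x^\infty\mathbb P(U>t)\,dt$, and the same formula holds for $X$. By \eqref{eq:Delta} the two expressions differ by at most
\[
|b|\,|\Delta_\ell(x)|+\int_x^\infty|\Delta_\ell(t)|\,dt\le Ck^{-1/2+\delta/2}(1+x)e^{-\eta x}.
\]

\emph{Bound for $\mathrm{Err}_2$.} On $S\le k$ we have $s^S=1+O(1/k)$ and, by \eqref{eq:Utail},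
\[
\mathbb E[|w(x-U)|;U\le x]\le Ce^{-\eta x}\,\mathbb Ee^{\eta U}\le Ce^{-\eta x}.
\]
So replacing $s^S$ by $1$ costs $O(k^{-1}e^{-\eta x})$. Including the value $S=0$ costs at most $C\,\mathbb P(S_\ell=0)=Cp_0^\ell\le Ce^{-c_5k}$, as $p_0<1$. It remains to compare $\mathbb E[w(x-U);U\le x]$ with $\mathcal Pw(x)=\mathbb E[w(x-X);X\le x]$. Writing $w(x-u)=w(0)+\int_u^xw'(x-v)\,dv$ for $u\le x$ and using Fubini's theorem,
\[
\mathbb E[w(x-U);U\le x]=w(0)\,\mathbb P(U\le x)+\int_{-\infty}^xw'(x-v)\,\mathbb P(U\le v)\,dv,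
\]
and likewise for $X$. By \eqref{eq:Delta} the difference is at most
\[
|w(0)|\,|\Delta_\ell(x)|+\int_{-\infty}^x|w'(x-v)|\,|\Delta_\ell(v)|\,dv
\le Ck^{-1/2+\delta/2}(1+x)\Bigl(e^{-2x}+e^{-\eta x}\int_{-\infty}^\infty e^{\eta v-2|v|}\,dv\Bigr),
\]
which is at most $Ck^{-1/2+\delta/2}(1+x)e^{-\eta x}$, as $\eta\le1$.

\emph{Conclusion.} Altogether, for large $k$,
\[
|\mathrm{Err}_1|+|\mathrm{Err}_2|\le Ck^{-1/2+\delta/2}(1+B\log k)e^{-\eta x}<\varepsilon\,\delta_0e^{-\eta x}\le\varepsilon\,(q-\mathcal Pq)(x).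
\]
By \eqref{eq:split}, in this range $(Q_sg)(\ell)\le g(\ell)$ for the sign $+$ and $(Q_sg)(\ell)\ge g(\ell)$ for the sign $-$.

\subsection{Away from the barrier: $x_\ell>B\log k$}

Here $k-\ell>B\sigma\sqrt k\log k$, and Lemma~\ref{lem:tails} with $t=k-\ell$ gives
\[
|\mathbb E[s^Sf(S);S>k]|\le\mathbb E[e^{\alpha S};S>k]\le Ce^{-c_6\log^2k}.
\]
Further, since $s^S\le C$ on $S\le k$ and $e^{-\eta x}<k^{-20}$,
\[
A|w(x)|+A\,\mathbb E\bigl[s^S|w(x_S)|;1\le S\le k\bigr]\le CAe^{-\eta x}\bigl(1+\mathbb Ee^{\eta U}\bigr)\le Ck^{-20}.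
\]
By \eqref{eq:raw}, $|(Q_sg-g)(\ell)|\le Ck^{-20}$.

\subsection{Positivity and conclusion}

If $x=x_\ell\le B\log k$, then $r^\ell=1+O(1/k)$ and \eqref{eq:fx} give $f(\ell)=A\bigl[x+b+O(k^{-1}(1+x)^3)\bigr]$. So, for large $k$, $g(\ell)=A[H(x)+o(1)]\ge\frac12A\inf h>0$, where we used $|H-h|\le\varepsilon\to0$. If $x_\ell>B\log k$, then $f(\ell)\ge\frac12\sin\theta\ell\ge\min(\ell,N-\ell)/N\ge c_7/k$ and $A|w(x_\ell)|\le Ck^{-20}$, so $g(\ell)\ge c_7/(2k)$. Hence $g>0$ on $\{1,\dots,k\}$. In the second range $|(Q_sg-g)(\ell)|\le Ck^{-20}\le Ck^{-19}g(\ell)$, and the two ranges together give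
\[
Q_sg\le(1+Ck^{-19})\,g\quad(\text{sign }+),\qquad Q_sg\ge(1-Ck^{-19})\,g\quad(\text{sign }-).
\]
With $N_\pm=k+(\beta\pm\varepsilon)\sigma\sqrt k=k+\beta\sigma\sqrt k\pm\sigma k^\delta$, Lemma~\ref{lem:criteria} yields
\[
\lambda(\pi/N_+)-Ck^{-19}\le\log(\rho_k/\rho)\le\lambda(\pi/N_-)+Ck^{-19}.
\]
Now $N_\pm^{-2}=k^{-2}\bigl(1-2\beta\sigma k^{-1/2}+O(k^{-1+\delta})\bigr)$ and $\lambda(\theta)=\frac{\sigma^2}2\theta^2+O(\theta^4)$. Hence
\[
\frac{\rho_k}\rho=1+\frac{\pi^2\sigma^2}{2k^2}-\frac{\beta\,\pi^2\sigma^3}{k^{5/2}}+O(k^{-3+\delta}),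
\]
with $\beta=-\zeta(1/2)/\sqrt{2\pi}$ by Lemma~\ref{lem:beta}. This proves Theorem~\ref{thm:second}. \qed

\begin{thebibliography}{9}
\bibitem{AC} \emph{Analytic Combinatorics},
\url{https://nnty.fun/downloads/books/TAEL/NATURAL%20SCIENCES/MATHEMATICS/COMBINATORICS/Analytic%20Combinatorics.pdf}.
\bibitem{Feller} Feller, \emph{An Introduction to Probability Theory and Its Applications}, Vol.~II, Ch.~XII.7 and XVIII.3.
\end{thebibliography}

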